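# Commutative QF-1 rings are PF-rings

## A five-dimensional module over $k[x,y]/(x,y)^2$

Let $k$ be a field and $R=k[x,y]/(x,y)^2$. As a vector space $R$ has basis $1,x,y$. It is a local ring with maximal ideal $\mathfrak m=(x,y)$ and $\mathfrak m^2=0$. Let $\varepsilon_1,\varepsilon_2$ be the standard basis of $R^2$, and put
$$w=\begin{pmatrix}x\\ y\end{pmatrix},\qquad M=R^2/Rw .$$
Since $\mathfrak m w=0$, we have $Rw=kw$ and $\dim_kM=6-1=5$. We compute three things by hand.

No nonzero ring element kills $M$. If $rM=0$, then $r\varepsilon_1\in kw$, say $(r,0)^T=\lambda(x,y)^T$ with $\lambda\in k$. The second coordinate gives $\lambda=0$, hence $r=0$.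

Next, the endomorphisms of $M$. An endomorphism lifts to a $2\times2$ matrix $A$ over $R$ that maps $Rw$ into itself, so $Aw=cw$ for some $c\in R$. Write $A=A_0+A_1$ with $A_0$ over $k$ and $A_1$ over $\mathfrak m$, and let $c_0\in k$ be the constant term of $c$. As $\mathfrak m^2=0$, the condition reads $A_0w=c_0w$. Since $x,y$ are linearly independent over $k$, this forces $A_0=c_0I$. So $A$ is a scalar plus a matrix with entries in $\mathfrak m$.

Finally, consider $\Psi=xE_{12}$, which sends $\varepsilon_1\mapsto0$ and $\varepsilon_2\mapsto x\varepsilon_1$. We have $\Psi w=xy\,\varepsilon_1=0$, so $\Psi$ induces $\psi:M\to M$. The scalar part of $A$ commutes with $\Psi$, and $A_1\Psi=\Psi A_1=0$ because $\mathfrak m^2=0$. So $\psi$ commutes with every endomorphism of $M$. Is $\psi$ multiplication by a ring element $r$? If it were, then $\psi(\overline{\varepsilon_1})=0$ would give $r\varepsilon_1\in kw$, so $r=0$ as above and $\psi=0$. But $\psi(\overline{\varepsilon_2})$ is the class of $(x,0)^T\notin kw$. So $\psi$ is not multiplication by a ring element.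

Compare this with $R'=k[x]/(x^2)$. Let $M$ be an $R'$-module not killed by any nonzero element of $R'$, and choose $m\in M$ with $xm\neq0$. The elements $m$ and $xm$ are linearly independent over $k$: apply $x$ to a relation. Take a $k$-linear $\lambda:M\to k$ with $\lambda(xm)=1$, $\lambda(m)=0$, and put $\phi(v)=\lambda(xv)+\lambda(v)x$. Then $\phi(xv)=\lambda(xv)x=x\phi(v)$, so $\phi:M\to R'$ is $R'$-linear, and $\phi(m)=1$. Now let $\varphi$ commute with all endomorphisms of $M$. For $v\in M$ the map $g:y\mapsto\phi(y)v$ is an endomorphism, so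
$$\varphi(v)=\varphi(g(m))=g(\varphi(m))=\phi(\varphi(m))\,v .$$
So $\varphi$ is multiplication by the ring element $\phi(\varphi(m))$.

A third case is $\mathbb Z$ with the module $\mathbb Q\oplus\mathbb Z/p$. There are no nonzero homomorphisms $\mathbb Q\to\mathbb Z/p$ (since $p\mathbb Q=\mathbb Q$) and none $\mathbb Z/p\to\mathbb Q$. So the endomorphism ring is $\mathbb Q\times\mathbb Z/p$, which is commutative. The map $(0,\mathrm{id})$ commutes with everything, but an integer that acts as $0$ on $\mathbb Q$ is $0$.

In $R'$ every faithful module determines the ring through its endomorphisms, and the reason was a map onto $R'$. In the other two rings some faithful module does not determine the ring. Is a map onto the ring the only possible reason?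

## Balanced modules, generators, and two theorems

Rings are associative with identity and modules are unitary. For a right $R$-module $M$ let $S=\operatorname{End}(M_R)$, regard $M$ as a left $S$-module, and put $\operatorname{Biend}(M_R)=\operatorname{End}({}_SM)$. There is a canonical ring homomorphism $R\to\operatorname{Biend}(M_R)$, $r\mapsto(m\mapsto mr)$.

**Definition (faithful, balanced, QF-1).** $M$ is faithful if the canonical map is injective, that is, if only $0\in R$ kills $M$. $M$ is balanced if the canonical map is surjective. $R$ is right QF-1 if every faithful right $R$-module is balanced.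

**Definition (generator, PF).** $M$ is a generator if its trace ideal, the sum of the images of all homomorphisms $M\to R$, equals $R$. $R$ is right PF if every faithful right $R$-module is a generator.

For a commutative ring right and left agree, and one says QF-1 and PF. The examples above show that $k[x,y]/(x,y)^2$ and $\mathbb Z$ are not QF-1, while $k[x]/(x^2)$ is both PF and QF-1.

Every generator is balanced (Faith), so right PF implies right QF-1. The converse fails for non-commutative rings. A commutative artinian QF-1 ring is QF (Dickson and Fuller; Camillo), and a commutative Noetherian QF-1 ring is QF (Ringel; Storrer). The question, taken from "Some Properties of duo QF-1 Rings", is whether every commutative QF-1 ring is PF when no chain condition is assumed. The answer is yes.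

From now on $R$ is commutative and $R\neq0$; the zero ring is trivial. If $\varphi\in\operatorname{Biend}(M)$, then $\varphi$ commutes with $S$. In particular it commutes with the image of $R$ in $S$, so it is $R$-linear, $\varphi\in S$, and it is central in $S$. Conversely a central element of $S$ commutes with $S$. Hence
$$\operatorname{Biend}(M)=Z(\operatorname{End}_RM),$$
and $M$ is balanced iff every central endomorphism of $M$ is multiplication by an element of $R$.

In all three examples the bad central maps, when they existed, had image killed by a maximal ideal. This suggests a formally weaker condition. Write $\operatorname{Max}R$ for the set of maximal ideals.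

**Condition (H).** If $M$ is a faithful $R$-module and $\varphi\in Z(\operatorname{End}_RM)$ satisfies $\mathfrak m\varphi(M)=0$ for some $\mathfrak m\in\operatorname{Max}R$, then $\varphi$ is multiplication by an element of $R$.

QF-1 implies (H).

**Theorem 1.** A commutative ring satisfying (H) is self-injective and PF. In particular every commutative QF-1 ring is PF.

**Theorem 2.** For a commutative ring $R\neq0$ the following are equivalent: (a) $R$ is PF; (b) $R$ is QF-1; (c) $R$ satisfies (H); (d) $R$ is a finite product of local self-injective rings, each having a simple essential socle.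

Here the socle is the sum of all simple submodules. For example, $k[x]/(x^2)$ is local with simple essential socle $kx$; the socle of $k[x,y]/(x,y)^2$ is $kx\oplus ky$, which is not simple.

We use these textbook facts. Baer's criterion: $R$ is self-injective if every homomorphism from an ideal to $R$ extends to $R$. Every module has an injective hull, an injective module in which it is essential (meets every nonzero submodule). An indecomposable injective module has a local endomorphism ring. If $B=R_{\mathfrak m}$ and $M,L$ are $B$-modules, then $\operatorname{Hom}_R(M,L)=\operatorname{Hom}_B(M,L)$. Finally, König's theorem: $\operatorname{cf}(2^\mu)>\mu$ for infinite $\mu$.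

From here until the end of the proof of Theorem 1, $R$ satisfies (H). The plan is to find a simple ideal $R\sigma$ for each maximal ideal, to turn (H) into a statement about maps between two modules (Lemma 6), and then to prove self-injectivity by building pairs of modules that would violate that statement if some $f:D\to R$ did not extend.

## The annihilator of a maximal ideal

The example $\mathbb Q\oplus\mathbb Z/p$ worked because $p\mathbb Q=\mathbb Q$ and no nonzero element of $\mathbb Q$ is killed by $p$. The first lemma builds such a module whenever $\operatorname{ann}(\mathfrak m)=0$.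

**Lemma 3.** $\operatorname{ann}(\mathfrak m)\neq0$ for every $\mathfrak m\in\operatorname{Max}R$.

*Proof.* Suppose $\operatorname{ann}(\mathfrak m)=0$.

**Step 1: dividing out so that nothing is killed by $\mathfrak m$.** For a module $Z$ let $\tau(Z)$ be the set of $z\in Z$ such that for every sequence $(y_i)$ in $\mathfrak m$ there is $k$ with $zy_1\cdots y_k=0$. For $Z=\mathbb Z$ and $\mathfrak m=p\mathbb Z$ this is $0$ (use $y_i=p$); for $Z=\mathbb Z/p^2$ it is everything. It is a submodule: for a sum $z+z'$ take the larger of the two values of $k$. Suppose $\mathfrak mz\subseteq\tau(Z)$, and let $(y_i)$ be a sequence in $\mathfrak m$. Apply the definition to $zy_1\in\tau(Z)$ and the sequence $y_2,y_3,\dots$: some product $zy_1y_2\cdots y_k$ is $0$. So $z\in\tau(Z)$. Hence no nonzero element of $Z/\tau(Z)$ is killed by $\mathfrak m$.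

**Step 2: modules $N_x$ with $\mathfrak mN_x=N_x$.** For a sequence $x=(x_i)$ in $\mathfrak m$ let
$$F_x=\varinjlim\big(R\xrightarrow{x_1}R\xrightarrow{x_2}\cdots\big),$$
with generators $f_1,f_2,\dots$ and $f_n=x_nf_{n+1}$. By the definition of a direct limit, $af_1=0$ iff $ax_1\cdots x_l=0$ for some $l$. (For $\mathbb Z$ and $x_i=p$ this is $\mathbb Z[1/p]$.) Put $N_x=F_x/\tau(F_x)$. The relations $f_n=x_nf_{n+1}$ give $\mathfrak mN_x=N_x$, and Step 1 says that no nonzero element of $N_x$ is killed by $\mathfrak m$.

**Step 3: together the $N_x$ are faithful.** Let $0\neq s\in R$. Since $\operatorname{ann}(\mathfrak m)=0$, no nonzero element is killed by $\mathfrak m$, so we can choose successively $c_1,c_2,\dots\in\mathfrak m$ with $sc_1\cdots c_k\neq0$ for all $k$. Put $x_i=c_{2i}$ and $y_i=c_{2i-1}$. If $sf_1\in\tau(F_x)$, then $sy_1\cdots y_kf_1=0$ for some $k$, so $sy_1\cdots y_kx_1\cdots x_l=0$ for some $l$. Multiplying by the missing factors gives $sc_1\cdots c_{2\max(k,l)}=0$, a contradiction. So $sf_1\notin\tau(F_x)$ and $sN_x\neq0$.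

**Step 4: violating (H).** Let $N=\bigoplus_xN_x$ over all sequences $x$ in $\mathfrak m$. It is faithful by Step 3. Since $\mathfrak mN=N$, $\operatorname{Hom}(N,R/\mathfrak m)=0$. Since no nonzero element of $N$ is killed by $\mathfrak m$, $\operatorname{Hom}(R/\mathfrak m,N)=0$. So $\operatorname{End}(N\oplus R/\mathfrak m)=\operatorname{End}(N)\times R/\mathfrak m$, and $(0,\mathrm{id})$ is central with image killed by $\mathfrak m$. By (H) it is multiplication by some $r$. Then $rN=0$, so $r=0$, which contradicts $\mathrm{id}\neq0$ on $R/\mathfrak m$. $\square$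

The second lemma is the opening example in general form: there $\sigma=x$ and $a=y$.

**Lemma 4.** Let $0\neq\sigma\in\operatorname{ann}(\mathfrak m)$ and let $a\in R$ with $\operatorname{ann}(a)\subseteq\mathfrak m$. Then $\sigma\in Ra$. Consequently $\operatorname{ann}(\mathfrak m)=R\sigma\cong R/\mathfrak m$.

*Proof.* **Step 1: a faithful module, assuming $\sigma\notin Ra$.** The ideal $\operatorname{ann}(\sigma)$ contains $\mathfrak m$ and is proper, so $\operatorname{ann}(\sigma)=\mathfrak m$ and $R\sigma\cong R/\mathfrak m$ is simple. If $\sigma\notin Ra$, then $R\sigma\cap Ra=0$. Assume this. Put $w=(\sigma,a)^T$ and $M=R^2/Rw$. If $(r,0)^T\in Rw$, say $(r,0)^T=uw$, then $ua=0$, so $u\in\operatorname{ann}(a)\subseteq\mathfrak m$ and $r=u\sigma=0$. In particular $M$ is faithful.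

**Step 2: endomorphisms are scalar modulo $\mathfrak m$.** Since $R^2$ is projective, an endomorphism of $M$ lifts to $A=(a_{ij})\in M_2(R)$, which maps $Rw$ into itself, so $Aw=cw$ with $c\in R$. The rows say
$$(a_{11}-c)\sigma=-a_{12}a,\qquad a_{21}\sigma=(c-a_{22})a .$$
Both sides of each equation lie in $R\sigma\cap Ra=0$. So $a_{11}-c,\ a_{21}\in\operatorname{ann}(\sigma)=\mathfrak m$ and $a_{12},\ a_{22}-c\in\operatorname{ann}(a)\subseteq\mathfrak m$.

**Step 3: a central map violating (H).** Let $\Psi=\sigma E_{12}$. Then $\Psi w=(\sigma a,0)^T=0$, because $\sigma a\in R\sigma\cap Ra$. So $\Psi$ induces $\psi\in\operatorname{End}(M)$. For $A$ as in Step 2,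
$$A\Psi-\Psi A=(A-c)\Psi-\Psi(A-c)=0,$$
since $A-c$ has entries in $\mathfrak m$ and $\sigma\mathfrak m=0$. So $\psi$ is central, and its image is killed by $\mathfrak m$. By (H) it is multiplication by some $r$. Applied to the first basis vector, this gives $(r,0)^T\in Rw$, so $r=0$ by Step 1. Applied to the second, it gives $(\sigma,0)^T\in Rw$, so $\sigma=0$ by Step 1, a contradiction. Hence $\sigma\in Ra$.

**Step 4: the last sentence.** If $0\neq s\in\operatorname{ann}(\mathfrak m)$, then $\operatorname{ann}(s)=\mathfrak m$, so $\sigma\in Rs$ by what was proved. As $Rs$ is simple, $Rs=R\sigma$. $\square$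

Fix from now on $\mathfrak m\in\operatorname{Max}R$ and a generator $\sigma$ of $\operatorname{ann}(\mathfrak m)$, so $\operatorname{ann}(\sigma)=\mathfrak m$. For $\mathfrak n\in\operatorname{Max}R$ put
$$K_{\mathfrak n}=\ker(R\to R_{\mathfrak n})=\{a\in R:\operatorname{ann}(a)\not\subseteq\mathfrak n\}.$$
For example, in $R=k\times k$ with $\mathfrak m=0\times k$ we have $K_{\mathfrak m}=0\times k$, and $\sigma=(1,0)$ generates $\operatorname{ann}(\mathfrak m)$. Lemma 4 says
$$a\notin K_{\mathfrak m}\ \Longrightarrow\ \sigma\in Ra. \tag{1}$$
Also $\sigma\mapsto0$ in $R_{\mathfrak n}$ for $\mathfrak n\neq\mathfrak m$: choose $s\in\mathfrak m\setminus\mathfrak n$; then $s\sigma=0$.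

One consequence is used constantly: if $v$ is an element of any module and $\sigma v\neq0$, then $\operatorname{ann}(\sigma v)=\mathfrak m$. So $y\sigma v\neq0$ for $y\notin\mathfrak m$.

## Comparing two modules on which $\sigma$ acts nontrivially

To use (H) we need faithful modules. The next lemma removes that burden: $\sigma M\neq0$ suffices.

**Lemma 5.** Let $M$ be an $R$-module with $\sigma M\neq0$, and let $\psi\in Z(\operatorname{End}_RM)$ with $\psi(\mathfrak mM)=0$ and $\psi(M)\subseteq\sigma M$. Then $\psi$ is multiplication by an element of $R$.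

*Proof.* **Step 1: making $M$ faithful.** Let $Y=\bigoplus_{\mathfrak n\neq\mathfrak m}R_{\mathfrak n}$, the sum over maximal ideals. Suppose $0\neq a$ kills $M\oplus Y$. Then $a\in K_{\mathfrak n}$, that is, $\operatorname{ann}(a)\not\subseteq\mathfrak n$, for all $\mathfrak n\neq\mathfrak m$. The proper ideal $\operatorname{ann}(a)$ lies in some maximal ideal, so $\operatorname{ann}(a)\subseteq\mathfrak m$. By (1), $\sigma\in Ra$, so $\sigma M=0$, a contradiction. Thus $M\oplus Y$ is faithful.

**Step 2: $(\psi,0)$ is central on $M\oplus Y$.** We must check that $\psi\phi=0$ for $\phi:Y\to M$ and $\phi\psi=0$ for $\phi:M\to Y$; it suffices to treat one summand $R_{\mathfrak n}$ at a time. Let $\phi:R_{\mathfrak n}\to M$ and $s\in\mathfrak m\setminus\mathfrak n$. Then $\phi(R_{\mathfrak n})=\phi(sR_{\mathfrak n})\subseteq\mathfrak mM$, so $\psi\phi=0$. Let $\phi:M\to R_{\mathfrak n}$. Then $\phi\psi(M)\subseteq\sigma\phi(M)\subseteq\sigma R_{\mathfrak n}=0$.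

**Step 3: applying (H).** The image of $(\psi,0)$ lies in $\sigma M\oplus 0$ and is killed by $\mathfrak m$. By (H), $(\psi,0)$ is multiplication by some $r\in R$, hence so is $\psi$. $\square$

**Lemma 6 (comparability).** Let $M,L$ be $R$-modules with $\sigma M\neq0\neq\sigma L$. Then there is $\phi:M\to L$ with $\sigma\phi(M)\neq0$ or $\phi:L\to M$ with $\sigma\phi(L)\neq0$.

*Proof.* Suppose not. Put $\psi=(0,\sigma)$ on $M\oplus L$. It commutes with $\operatorname{End}(M)$ and $\operatorname{End}(L)$. For $\phi:M\to L$ we have $\sigma\phi=0$, and for $\phi:L\to M$ we have $\phi\sigma=\sigma\phi=0$. So $\psi$ is central. Also $\psi(\mathfrak m(M\oplus L))=0$ and $\psi(M\oplus L)\subseteq\sigma(M\oplus L)\ne0$. By Lemma 5, $\psi$ is multiplication by some $r$. Then $rM=0$. So $r\in K_{\mathfrak m}$, since otherwise $\sigma\in Rr$ by (1) and $\sigma M=0$. Choose $y\notin\mathfrak m$ with $yr=0$. On $L$, $r$ acts as $\sigma$, so $y\sigma L=yrL=0$. But $y$ acts invertibly on the $R/\mathfrak m$-space $\sigma L\neq0$, a contradiction. $\square$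

So to reach a contradiction it is enough to build two modules $M,L$ with $\sigma M\ne 0\neq\sigma L$ such that every homomorphism between them, in either direction, is killed by $\sigma$. Neither may be $R$ itself: if $\sigma l\neq0$ with $l\in L$, then $1\mapsto l$ is a map $R\to L$ not killed by $\sigma$.

## Finitely generated ideals of $R_{\mathfrak m}$

Let $B=R_{\mathfrak m}$, a local ring with maximal ideal $\mathfrak mB$. Since $\operatorname{ann}(\sigma)=\mathfrak m$, $\sigma\neq0$ in $B$ and $\operatorname{ann}_B(\sigma)=\mathfrak mB$. Every nonzero ideal of $B$ contains $\sigma$: if $a/s\neq0$ in $B$, then $a\notin K_{\mathfrak m}$ and (1) applies.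

The first step towards extending maps from a finitely generated ideal is a dual basis up to the factor $\sigma$. For instance, in $k[x,y]/(x^2,y^2)$ with $\sigma=xy$ and generators $x,y$ of the maximal ideal, the elements $u_1=y$, $u_2=x$ satisfy $u_1x=\sigma$, $u_1y=0$, $u_2x=0$, $u_2y=\sigma$.

**Lemma 7.** Let $w_1,\dots,w_n$ be a minimal generating set of a nonzero proper finitely generated ideal of $B$. For each $i$ there is $u_i\in B$ with $u_iw_j=\delta_{ij}\sigma$ for all $j$.

*Proof.* After renumbering, $i=1$. If $n=1$, use $\sigma\in Bw_1$. Let $n\geq2$ and suppose there is no such $u_1$.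

**Step 1: the test module.** Put $w=(w_j)\in B^n$, with entries in $\mathfrak mB$, and $M=B^n/Bw$, with standard basis $\varepsilon_j$ of $B^n$. If $\sigma\varepsilon_1=uw$, then $uw_1=\sigma$ and $uw_j=0$ for $j\geq2$, so $u$ would serve as $u_1$. So $\sigma\varepsilon_1\notin Bw$, and in particular $\sigma M\neq0$.

**Step 2: a central map.** An endomorphism of $M$ lifts to $A\in M_n(B)$ with $Aw=cw$. Each row of $(A-c)w=0$ is a linear relation among the $w_j$. A unit coefficient in such a relation would make one generator redundant, so, $B$ being local, $A-c$ has entries in $\mathfrak mB$. Put $\Psi=\sigma E_{12}$. Then $\Psi w=\sigma w_2\varepsilon_1=0$, and $A\Psi-\Psi A=(A-c)\Psi-\Psi(A-c)=0$. So $\Psi$ induces a central $\psi\in\operatorname{End}_B(M)=\operatorname{End}_R(M)$ with $\psi(\mathfrak mM)=0$ and $\psi(M)\subseteq\sigma M$.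

**Step 3: contradiction.** By Lemma 5, $\psi$ is multiplication by some $r\in R$. Since $\Psi\varepsilon_1=0$, $r\varepsilon_1\in Bw$. If $r\neq0$ in $B$, then $\sigma\in Br$ and $\sigma\varepsilon_1\in Bw$, contrary to Step 1. So $r=0$ in $B$ and $\psi=0$. Then $\sigma\varepsilon_1=\Psi\varepsilon_2\in Bw$, again contrary to Step 1. $\square$

**Proposition 8.** If $D$ is a finitely generated ideal of $B$, every $f\in\operatorname{Hom}_B(D,B)$ extends to $B$.

*Proof.* Suppose $f$ does not extend. Then $0\neq D\neq B$. Let $b_1,\dots,b_n$ be minimal generators of $D$, put $b=(b_j)$ and $c_j=f(b_j)$, $c=(c_j)$. Then $c\notin Bb\subseteq B^n$, for $c=\zeta b$ would make $f$ multiplication by $\zeta$.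

**Step 1: a finite witness for non-extendability.** Let $E\supseteq B$ be the injective hull of $B$ over $B$. The simple module $B\sigma$ is essential in $B$, hence in $E$. So $E$ is the injective hull of the unique simple $B$-module. Two consequences follow.

Every simple submodule of $E$ meets $B\sigma$ and so equals it. As $\operatorname{ann}_E(\mathfrak mB)$ is a vector space over $B/\mathfrak mB$, hence a sum of simple submodules, $\operatorname{ann}_E(\mathfrak mB)=B\sigma$.

If $v\neq0$ is an element of a $B$-module $V$, then $Bv$ has the simple quotient $B/\mathfrak mB\cong B\sigma\subseteq E$. The resulting map $Bv\to E$ does not kill $v$, and it extends to $V$.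

Apply this to the class of $c$ in $B^n/Bb$: there are $x_1,\dots,x_n\in E$ with $\sum b_jx_j=0$ and $\sum c_jx_j\neq0$. Since $B\sigma$ is simple and essential in $E$, some multiple $r\sum c_jx_j$ equals $\sigma$. Replace $f$ by $rf$ and $c$ by $rc$. Then
$$\sum b_jx_j=0,\qquad \sum c_jx_j=\sigma. \tag{2}$$
Only (2) and $c_j=f(b_j)$ are used below; we no longer need that $f$ fails to extend. With $u_i$ from Lemma 7 for $b_1,\dots,b_n$,
$$\sigma x_i=u_i\sum_jb_jx_j=0. \tag{3}$$

**Step 2: two modules to compare.** By injectivity choose $e\in E$ with $be=f(b)$ for all $b\in D$ (from here on $b$ also denotes elements of $D$). The module $B+Be$ contains a solution $e$ of the equations that have none in $B$. Its partner is a module with generic elements that satisfy (2):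
$$M_1=B+Be\subseteq E,\qquad M_2=(B\oplus B^n)\big/\big(B(0,(b_j))+B(\sigma,-c)\big).$$
Let $1',x_1',\dots,x_n'$ be the generators of $M_2$. The relations are $\sum b_jx_j'=0$ and $\sigma1'=\sum c_jx_j'$. By (2), $1'\mapsto1$, $x_j'\mapsto x_j$ is a homomorphism $M_2\to E$. It sends $\sigma1'$ to $\sigma\ne 0$, so $\sigma1'\neq0$. Multiplying $\sum b_jx_j'=0$ by $u_i$ gives $\sigma x_i'=0$. So $\sigma M_2=B\sigma1'\neq0$. Since $\sigma e\in\operatorname{ann}_E(\mathfrak mB)=B\sigma$, also $\sigma M_1=B\sigma\neq0$.

**Step 3: every $\phi:M_2\to M_1$ is killed by $\sigma$.** Write $\phi(x_j')=\alpha_j+\beta_je$ with $\alpha_j,\beta_j\in B$. Put $a=\sum b_j\alpha_j$ and $d=\sum b_j\beta_j$, both in $D$. Then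
$$0=\sum b_j\phi(x_j')=a+de=a+f(d),$$
$$\sigma\phi(1')=\sum c_j\phi(x_j')=f(a)+f(d)e=f(a)-ae=0 .$$
So $\sigma\phi(M_2)=\phi(\sigma M_2)=\phi(B\sigma1')=0$.

**Step 4: every $\phi:M_1\to M_2$ is killed by $\sigma$.** Write $\phi(1)=\upsilon1'+\sum\gamma_jx_j'$ and $\phi(e)=\alpha1'+\sum\beta_jx_j'$. From $b_je=c_j$ we get $b_j\phi(e)=c_j\phi(1)$. The first coordinate induces a map $M_2\to B/B\sigma$, so $b_j\alpha-c_j\upsilon\in B\sigma$ for each $j$. Multiply by $x_j\in E$, sum, and use (3) and then (2):
$$0=\alpha\sum b_jx_j-\upsilon\sum c_jx_j=-\upsilon\sigma .$$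
So $\sigma\phi(1)=\upsilon\sigma1'+\sum\gamma_j\sigma x_j'=0$, and $\sigma\phi(M_1)=\phi(B\sigma)=0$.

Steps 2–4 contradict Lemma 6, because $R$-homomorphisms between $B$-modules are $B$-homomorphisms. $\square$

To return to $R$ we measure how far $f$ is from extending.

**Definition (the ideal $\mathfrak y_f$).** For an ideal $D$ of $R$ and $f\in\operatorname{Hom}_R(D,R)$ put
$$\mathfrak y_f=\{y\in R:\ \text{there is } c\in R \text{ with } yf(b)=cb \text{ for all } b\in D\}.$$

This is an ideal, and $f$ extends to $R$ iff $1\in\mathfrak y_f$. For example, over $\mathbb Z$ with $D=2\mathbb Z$ and $f(2)=1$ the condition is $y=2c$, so $\mathfrak y_f=2\mathbb Z$.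

**Corollary 9.** If $D$ is a finitely generated ideal of $R$, then $\mathfrak y_f\not\subseteq\mathfrak m$ for every $f\in\operatorname{Hom}_R(D,R)$.

*Proof.* By Proposition 8 the localization $f_{\mathfrak m}:D_{\mathfrak m}\to B$ is multiplication by some $\zeta/y$ with $\zeta\in R$, $y\notin\mathfrak m$. Let $b_1,\dots,b_n$ generate $D$. For each $j$ the element $b_j\zeta-yf(b_j)$ is zero in $B$. Multiplying finitely many elements outside $\mathfrak m$, we get $y'\notin\mathfrak m$ with $y'(b_j\zeta-yf(b_j))=0$ for all $j$. So $y'yf(b)=y'\zeta b$ for all $b\in D$, and $y'y\in\mathfrak y_f\setminus\mathfrak m$. $\square$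

## Infinitely generated ideals and the loss of finite witnesses

The remaining task is the same statement without finite generation.

**Proposition 10.** $\mathfrak y_f\not\subseteq\mathfrak m$ for every ideal $D$ of $R$ and every $f\in\operatorname{Hom}_R(D,R)$.

The sensible first attempt is to repeat the proof of Proposition 8. It stops at (2). Take any $b_1,\dots,b_n\in D$ and elements $x_j$ of any module with $\sum b_jx_j=0$. By Corollary 9, applied to $f$ on the ideal $\sum Rb_j$, there are $u\notin\mathfrak m$ and $r\in R$ with $uf(b_j)=rb_j$. Hence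
$$u\sum f(b_j)x_j=r\sum b_jx_j=0 .$$
So $\sum f(b_j)x_j$ cannot have annihilator $\mathfrak m$, and cannot play the role of $\sigma$ or of $\sigma1'$. No finite set of relations sees the obstruction, and there is no module $M_2$ to write down.

Here is a ring in which this occurs: let $R$ be the ring of eventually constant sequences over a field $k$, $D$ the ideal of sequences that are eventually $0$, and $f:D\to D$ multiplication by $(1,0,1,0,\dots)$. On the ideal $D_n$ of sequences supported in the first $n$ places, $f$ is multiplication by an element $r_n\in R$, the truncation of $(1,0,1,0,\dots)$. If $y\in\mathfrak y_f$ with constant $c$, then comparing coordinates $c=y\cdot(1,0,1,0,\dots)$, and $c\in R$ forces $y$ to be eventually $0$. Conversely each such $y$ works. So $\mathfrak y_f=D$, a maximal ideal, although every $f|_{D_n}$ extends. (Here $\operatorname{ann}(D)=0$, so by Lemma 3 this ring does not satisfy (H); it only illustrates $\mathfrak y_f$.)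

What survives is the family of partial solutions $r_n$, and an ideal solution $e$ in an injective hull. The idea is to give up explicit modules and to build the two modules by transfinite recursion, defeating possible homomorphisms one at a time. Start with a common submodule $L^0$, and let $h:L^0\to L_2$ be a candidate for the restriction of a map $L_1\to L_2$, with $\sigma h(x)\neq0$. Suppose we may enlarge $L_1$ by an element $z$ with either
$$bz=v_b\ (b\in D)\qquad\text{or}\qquad bz=f(b)x+v_b\ (b\in D),$$
where the $v_b\in L^0$ are fixed. If $h$ extends to the enlarged module, then $\zeta=h(z)$ solves $b\zeta=h(v_b)$, respectively $b\zeta=f(b)h(x)+h(v_b)$, in $L_2$. If both systems were solvable in $L_2$, the difference of the solutions would solve $b\zeta=f(b)h(x)$. So if $L_2$ has no solution of that last system, one of the two enlargements of $L_1$ defeats $h$. Three things must be arranged: elements $z$ of this kind whose adjunction does not introduce solutions of $b\zeta=f(b)y$ with $\sigma y\neq0$ (adjoining $ex$ itself would do so, since $b(ex)=f(b)x$); enough of them for all candidates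 $h$; and a guarantee that later enlargements of $L_2$ do not make the defeated system solvable. A tree with many branches does all three.

## Partial solutions along the branches of a tree

Suppose Proposition 10 fails.

**Step 1: a minimal counterexample.** Among all $(D,f)$ with $\mathfrak y_f\subseteq\mathfrak m$ choose one for which the least cardinality $\lambda$ of a generating set of $D$ is as small as possible. By Corollary 9, $\lambda$ is infinite, and $\lambda\leq|D|\leq|R|$; so $R$ is infinite. Let $E\supseteq R$ be the injective hull of $R$ over $R$, and let $e\in E$ with $be=f(b)$ for $b\in D$.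

**Step 2: normalizing so that $\sigma\in D$ and $f(\sigma)=0$.** The element $\sigma e$ is killed by $\mathfrak m$. If it is nonzero, it generates a simple module, which meets $R$ because $R$ is essential in $E$, and hence lies in $R$. So $\sigma e\in\operatorname{ann}_R(\mathfrak m)=R\sigma$. In any case $\sigma e=\alpha\sigma$ for some $\alpha\in R$. Replace $e$ by $e-\alpha$, $D$ by $D+R\sigma$, and $f$ by $b\mapsto b(e-\alpha)$. The new map has values in $R$: for $b\in D$ the value is $f(b)-\alpha b$, and for $\sigma$ it is $0$. If $y$ times the new $f$ is multiplication by $c$, then $y$ times the old $f$ is multiplication by $c+y\alpha$ on the old $D$. So still $\mathfrak y_f\subseteq\mathfrak m$. The new $D$ is generated by $\lambda$ elements, and by the minimal choice of $\lambda$ by no fewer. So we may assume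
$$\sigma\in D,\qquad f(\sigma)=\sigma e=0 .$$

**Step 3: partial solutions.** Let $\theta=\operatorname{cf}(\lambda)$, an infinite regular cardinal. Well-order a generating set of $D$ in type $\lambda$, take an increasing cofinal sequence of length $\theta$ in $\lambda$, and add $\sigma$ to each of the corresponding initial segments. This gives $D=\bigcup_{\gamma<\theta}D_\gamma$, an increasing union, with $\sigma\in D_0$ and each $D_\gamma$ generated by fewer than $\lambda$ elements. By minimality of $\lambda$, applied to $f|_{D_\gamma}$, there are $u_\gamma\in R\setminus\mathfrak m$ and $r_\gamma\in R$ with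
$$u_\gamma f(b)=r_\gamma b\qquad(b\in D_\gamma). \tag{4}$$

**Step 4: cardinals, chosen so that few nodes carry many branches.** Let $\mu_0=|R|$, $\mu_{\alpha+1}=2^{\mu_\alpha}$, suprema at limits, and
$$\mu=\sup_{\alpha<\theta}\mu_\alpha,\qquad\kappa=2^\mu .$$
Then $\mu$ is a strong limit, and $\operatorname{cf}\mu=\theta\leq|R|<\mu$. We need four facts.

- For $\gamma<\theta$, $|{}^\gamma\mu|\leq\mu$. Since $|\gamma|<\theta=\operatorname{cf}\mu$, functions $\gamma\to\mu$ are bounded, and $|\gamma|\leq|R|\leq\mu_\alpha$. So $|{}^\gamma\mu|\leq\sum_{\alpha<\theta}\mu_\alpha^{|\gamma|}\leq\sum_{\alpha<\theta}2^{\mu_\alpha}\leq\theta\cdot\mu=\mu$.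
- $\mu^\theta=\kappa$. The map $X\mapsto(X\cap\mu_\alpha)_{\alpha<\theta}$ is injective on subsets of $\mu$, so $2^\mu\leq\prod_{\alpha<\theta}2^{\mu_\alpha}\leq\mu^\theta\leq\mu^\mu=2^\mu$.
- $\kappa^\mu=2^{\mu\cdot\mu}=\kappa$.
- $\operatorname{cf}\kappa>\mu$, by König's theorem.

**Step 5: the tree.** Let $T=\bigcup_{\gamma<\theta}{}^\gamma\mu$, ordered by extension. It has $\theta$ levels of size at most $\mu$, and level $1$ has size $\mu$, so $|T|=\mu$. The level of $t\in{}^\gamma\mu$ is $\gamma$. The elements of ${}^\theta\mu$ are called branches; there are $\mu^\theta=\kappa$ of them. The nodes of a branch $p$ are the restrictions $p|\gamma$, $\gamma<\theta$. Two distinct branches have distinct restrictions to all sufficiently large levels. For $t\in T$ put $t{\downarrow}=\{s\in T:s\leq t\}$; it has fewer than $\theta$ elements. Let $\delta_t\in R^T$ be the indicator function of $t$.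

**Step 6: the common submodule $L^0$.** Let $L^0\subseteq R^T$ be the submodule of functions whose support lies in a finite union of sets $t{\downarrow}$. If $\theta=\omega$, then $T$ consists of the finite sequences in $\mu$, each $t{\downarrow}$ is finite, and $L^0$ is the module of functions with finite support; it is a good idea to think of this case first. In general, there are $\mu$ finite subsets of $T$, and for each of them at most $|R|^{|R|}=2^{|R|}<\mu$ functions, so $|L^0|\leq\mu$. The support of an element of $L^0$ meets the nodes of a given branch only in levels bounded below $\theta$, because all of its levels are at most the largest level of finitely many nodes $t$.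

**Step 7: the elements to be adjoined.** For a branch $p$, $\varepsilon\in\{0,1\}$ and $x\in L^0$, define $z(p,\varepsilon,x)\in E^T$ by the pointwise sum
$$z(p,\varepsilon,x)=\varepsilon\,e\,x+\sum_{\gamma<\theta}(r_\gamma-u_\gamma e)\,\delta_{p|\gamma}. \tag{5}$$
For $b\in D$ we have $be=f(b)$, so
$$b\,z(p,\varepsilon,x)=\varepsilon f(b)x+v_{p,b},\qquad v_{p,b}:=\sum_{\gamma<\theta}(br_\gamma-u_\gamma f(b))\,\delta_{p|\gamma}. \tag{6}$$
If $b\in D_\beta$, the terms with $\gamma\geq\beta$ vanish by (4). So $v_{p,b}$ is supported in $(p|\beta){\downarrow}$ and $v_{p,b}\in L^0$. Thus (6) has exactly the form of the two systems above, with $v_b=v_{p,b}$. Since $\sigma\in D_\gamma$ for all $\gamma$ and $f(\sigma)=0$, (6) with $b=\sigma$ gives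
$$\sigma z(p,\varepsilon,x)=0. \tag{7}$$

**Step 8: the modules $L(\mathcal Z)$.** For a set $\mathcal Z$ of triples $(p,\varepsilon,x)$ with pairwise distinct $p$'s let
$$L(\mathcal Z)=L^0+\sum_{(p,\varepsilon,x)\in\mathcal Z}R\,z(p,\varepsilon,x)\subseteq E^T .$$
Its elements have support of size at most $\theta$, and $\sigma L(\mathcal Z)=\sigma L^0$ by (7).

## Two properties of the equations $b\zeta=f(b)y$ in $L(\mathcal Z)$

The first property says that $L(\mathcal Z)$ contains no solution of the forbidden system. The tail of $z(p,\varepsilon,x)$ along $p$ is what makes this true. As an example, let $t$ be a node not on $p$ and $z=z(p,1,\delta_t)$. The value of $z$ at $t$ is $e$, which need not be in $R$. But $q(v)=u_\beta v(t)+v(p|\beta)$ gives $q(z)=u_\beta e+(r_\beta-u_\beta e)=r_\beta\in R$, while $q(\delta_t)=u_\beta\notin\mathfrak m$. A coordinate far out on the branch cancels the $e$.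

**Lemma 11.** If $y,\zeta\in L(\mathcal Z)$ and $b\zeta=f(b)y$ for all $b\in D$, then $\sigma y=0$.

*Proof.* **Step 1: choosing coordinates.** Write
$$y=y_0+\sum_{i\leq n}a_iz_i,\qquad\zeta=\zeta_0+\sum_{i\leq n}d_iz_i,$$
with $y_0,\zeta_0\in L^0$, $a_i,d_i\in R$, $z_i=z(p_i,\varepsilon_i,x_i)$ and distinct $p_i$. By (7), $\sigma y=\sigma y_0$. Suppose it is nonzero and choose $t$, of level $\gamma_t$, with $\sigma y_0(t)\neq0$, that is, $y_0(t)\notin\mathfrak m$. Choose $\beta<\theta$ with $\beta>\gamma_t$ such that the nodes $p_i|\beta$ are distinct and lie outside $\operatorname{supp}y_0\cup\bigcup_j\operatorname{supp}x_j$. This is possible: these are finitely many conditions, each valid for all sufficiently large $\beta<\theta$.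

**Step 2: an $R$-linear map $q$ that sends $L^0$ and the $z_i$ into $R$.** Let $[\,\cdot\,]$ be $1$ if the statement holds and $0$ otherwise. Define $q:E^T\to E$ by
$$q(v)=u_\beta v(t)+\sum_is_iv(p_i|\beta),\qquad s_i=\varepsilon_ix_i(t)-[t=p_i|\gamma_t]\,u_{\gamma_t}\in R .$$
Clearly $q(L^0)\subseteq R$. Since $x_i$ vanishes at every $p_k|\beta$, $q(ex_i)=e\,u_\beta x_i(t)$. For $k\neq i$ the node $p_k|\beta$ is not a node of $p_i$, because it has level $\beta$ and differs from $p_i|\beta$. So the tail of $z_i$ contributes only at $t$ (if $t=p_i|\gamma_t$) and at $p_i|\beta$: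
$$q(z_i)=\varepsilon_ie\,u_\beta x_i(t)+[t=p_i|\gamma_t]\,u_\beta(r_{\gamma_t}-u_{\gamma_t}e)+s_i(r_\beta-u_\beta e).$$
The terms that contain $e$ add up to $u_\beta\big(\varepsilon_ix_i(t)-[t=p_i|\gamma_t]u_{\gamma_t}-s_i\big)e=0$. So $q(z_i)\in R$, and therefore $q(y),q(\zeta)\in R$.

**Step 3: contradiction with $\mathfrak y_f\subseteq\mathfrak m$.** Applying $q$ to the hypothesis, $bq(\zeta)=f(b)q(y)$ for all $b\in D$. So $q(y)\in\mathfrak y_f\subseteq\mathfrak m$ and $\sigma q(y)=0$. On the other hand $y_0$ vanishes at all $p_i|\beta$, so
$$\sigma q(y)=q(\sigma y)=q(\sigma y_0)=\sigma u_\beta y_0(t)\neq0,$$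
since $u_\beta,y_0(t)\notin\mathfrak m$ and $\operatorname{ann}(\sigma)=\mathfrak m$. This is a contradiction. $\square$

The second property says that whether a system coming from $h$, $p$, $x$ can be solved depends on few branches only. For a homomorphism $h:L^0\to L(\mathcal Z)$, a branch $p$ and $x\in L^0$, put
$$N=\operatorname{supp}h(x)\cup\bigcup_{b\in D}\operatorname{supp}h(v_{p,b}).$$
This is a union of at most $|R|$ sets of size at most $\theta\leq|R|$, so $|N|\leq|R|$.

**Definition (relevant branches).** $\operatorname{Rel}(h,p,x)$ is the set of branches $p'$ such that $\{\gamma<\theta:p'|\gamma\in N\}$ is unbounded in $\theta$.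

Such a $p'$ is the union of its nodes that lie in $N$, so it is determined by a subset of $N$. Hence
$$|\operatorname{Rel}(h,p,x)|\leq2^{|R|}<\mu. \tag{8}$$
For example, if $h$ is the inclusion $L^0\subseteq L(\mathcal Z)$, then $N$ consists of $\operatorname{supp}x$, which meets every branch in bounded levels, and of nodes of $p$. So $\operatorname{Rel}(h,p,x)\subseteq\{p\}$.

**Lemma 12.** Let $h:L^0\to L(\mathcal Z)$ be a homomorphism, $p$ a branch, $x\in L^0$, $\varepsilon\in\{0,1\}$, $u\in R\setminus\mathfrak m$, $\zeta\in L(\mathcal Z)$, with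
$$b\zeta=u\big(\varepsilon f(b)h(x)+h(v_{p,b})\big)\qquad(b\in D). \tag{9}$$
Then (9) also holds for some pair $u'\in R\setminus\mathfrak m$, $\zeta'\in L(\mathcal Z')$ in place of $(u,\zeta)$, where $\mathcal Z'=\{(p',\varepsilon',x')\in\mathcal Z:p'\in\operatorname{Rel}(h,p,x)\}$.

*Proof.* Write $\zeta=\zeta_0+\sum_{i\leq n}a_iz_i$ with $\zeta_0\in L^0$, $z_i=z(p_i,\varepsilon_i,x_i)$ from $\mathcal Z$, and distinct $p_i$. If all $p_i$ lie in $\operatorname{Rel}(h,p,x)$ we are done. Suppose $p_1\notin\operatorname{Rel}(h,p,x)$. We show how to remove $z_1$.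

**Step 1: evaluating far out on $p_1$.** Choose $\beta<\theta$ such that for all $\gamma$ with $\beta\leq\gamma<\theta$ the node $p_1|\gamma$ is not in $N$, not in $\operatorname{supp}\zeta_0\cup\bigcup_i\operatorname{supp}x_i$, and not a node of $p_i$ for $i\neq1$. Again these are finitely many conditions, each valid for all large $\gamma$; the first one is so because $p_1\notin\operatorname{Rel}(h,p,x)$. Evaluate (9) at $p_1|\gamma$. The right side is $0$, since $p_1|\gamma\notin N$. On the left, by (6), only the tail of $z_1$ contributes. So
$$a_1(br_\gamma-u_\gamma f(b))=0\qquad(b\in D,\ \beta\leq\gamma<\theta). \tag{10}$$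
In particular $a_1u_\beta f(b)=a_1r_\beta b$ for all $b\in D$.

**Step 2: replacing $u_\beta a_1z_1$ by an element of $L^0$.** By (6) and (10), and then by the last equation,
$$u_\beta a_1bz_1=u_\beta a_1\varepsilon_1f(b)x_1+\sum_{\gamma<\beta}u_\beta a_1(br_\gamma-u_\gamma f(b))\,\delta_{p_1|\gamma}=b\xi,$$
$$\xi=a_1r_\beta\varepsilon_1x_1+\sum_{\gamma<\beta}a_1(u_\beta r_\gamma-u_\gamma r_\beta)\,\delta_{p_1|\gamma}\in L^0 ,$$
where $\xi\in L^0$ because the sum is supported in $(p_1|\beta){\downarrow}$.

**Step 3: the new solution.** Multiply (9) by $u_\beta$. The pair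
$$\Big(u_\beta u,\ u_\beta\zeta_0+\xi+\sum_{i\geq2}u_\beta a_iz_i\Big)$$
satisfies (9), $u_\beta u\notin\mathfrak m$, and $p_1$ no longer occurs. The set $\operatorname{Rel}(h,p,x)$ has not changed. Repeat finitely often. $\square$

## Two tree modules with only $\sigma$-trivial maps between them

We now construct $L_1$ and $L_2$. By recursion on $\xi<\kappa$ define increasing sets $\mathcal Z_1^\xi,\mathcal Z_2^\xi$ of triples and $F_1^\xi,F_2^\xi$ of forbidden branches. All are empty for $\xi=0$, and unions are taken at limits. Each stage adds one triple and, by (8), fewer than $\mu$ forbidden branches, so all these sets have size at most $|\xi|+\mu<\kappa$.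

**Step 1: listing the candidate homomorphisms.** A task at $\xi$ is a triple $(i,h,x)$ with $\{i,j\}=\{1,2\}$, $h\in\operatorname{Hom}(L^0,L(\mathcal Z_j^\xi))$, $x\in L^0$ and $\sigma h(x)\neq0$. Tasks exist: take for $h$ the inclusion and $x=\delta_t$. Since $|L^0|\leq\mu$ and $|L(\mathcal Z_j^\xi)|\leq\kappa$, there are at most $\kappa^\mu=\kappa$ tasks at $\xi$. When $\mathcal Z_1^\xi,\mathcal Z_2^\xi$ are defined, list the tasks at $\xi$, with repetitions, as $(\tau_{\xi,\eta})_{\eta<\kappa}$.

**Step 2: bookkeeping, so that every task is treated after it appears.** Fix a bijection $\xi\mapsto(\xi_0,\xi_1)$ of $\kappa$ onto $\kappa\times\kappa$ with $\xi_0\leq\xi$. To get one, order $\kappa\times\kappa$ first by the maximum and then lexicographically. This is a well-order of a set of size $\kappa$ whose proper initial segments have size $<\kappa$, so its type is $\kappa$. The pairs $(\gamma,\gamma)$ with $\gamma<\max(\alpha,\beta)$ precede $(\alpha,\beta)$, so $(\alpha,\beta)$ has position at least $\max(\alpha,\beta)\geq\alpha$.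

**Step 3: stage $\xi$, defeating one candidate.** Let $(i,h,x)=\tau_{\xi_0,\xi_1}$, and regard $h$ as a map to $L(\mathcal Z_j^\xi)\supseteq L(\mathcal Z_j^{\xi_0})$. Choose a branch $p$ that does not occur in $\mathcal Z_1^\xi\cup\mathcal Z_2^\xi$ and is not in $F_1^\xi\cup F_2^\xi$. This is possible because there are $\kappa$ branches.

There is $\varepsilon\in\{0,1\}$ such that (9) has no solution $(u,\zeta)$ with $u\in R\setminus\mathfrak m$ and $\zeta\in L(\mathcal Z_j^\xi)$. Otherwise let $(w_0,\zeta_0)$ and $(w_1,\zeta_1)$ be solutions for $\varepsilon=0$ and $\varepsilon=1$: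
$$b\zeta_0=w_0h(v_{p,b}),\qquad b\zeta_1=w_1\big(f(b)h(x)+h(v_{p,b})\big).$$
Then $\zeta=w_0\zeta_1-w_1\zeta_0$ satisfies $b\zeta=f(b)\,w_0w_1h(x)$ for all $b\in D$. By Lemma 11, $w_0w_1\sigma h(x)=0$. This is impossible, since $\sigma h(x)\neq0$ has annihilator exactly $\mathfrak m$ and $w_0w_1\notin\mathfrak m$.

Fix such an $\varepsilon$ and put
$$\mathcal Z_i^{\xi+1}=\mathcal Z_i^\xi\cup\{(p,\varepsilon,x)\},\quad\mathcal Z_j^{\xi+1}=\mathcal Z_j^\xi,\quad F_j^{\xi+1}=F_j^\xi\cup\operatorname{Rel}(h,p,x),\quad F_i^{\xi+1}=F_i^\xi .$$

**Step 4: the result.** Let $\mathcal Z_i=\bigcup_{\xi<\kappa}\mathcal Z_i^\xi$ and $L_i=L(\mathcal Z_i)$ for $i=1,2$. The branches that occur are pairwise distinct, and $\sigma L_i=\sigma L^0\neq0$.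

**Lemma 13.** $\sigma\phi(L_i)=0$ for every $\phi:L_i\to L_j$, $\{i,j\}=\{1,2\}$.

*Proof.* **Step 1: the restriction of $\phi$ was a task.** Suppose $\sigma\phi(L_i)=\phi(\sigma L_i)=\phi(\sigma L^0)\neq0$. Choose $x\in L^0$ with $\sigma\phi(x)\neq0$, and let $h=\phi|_{L^0}$. Every element of $L_j$ lies in some $L(\mathcal Z_j^{\xi'})$ with $\xi'<\kappa$. Since $|L^0|\leq\mu<\operatorname{cf}\kappa$, there is one $\xi'<\kappa$ with $h(L^0)\subseteq L(\mathcal Z_j^{\xi'})$. So $(i,h,x)$ is a task at $\xi'$, and it is treated at some stage $\xi\geq\xi'$, with some $p,\varepsilon$.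

**Step 2: $\phi$ solves the system in $L_j$.** Put $\zeta=\phi(z(p,\varepsilon,x))\in L_j$. By (6), $b\zeta=\varepsilon f(b)h(x)+h(v_{p,b})$ for $b\in D$. This is (9) with $u=1$ and $\mathcal Z=\mathcal Z_j$.

**Step 3: the solution can be moved back to stage $\xi$.** By Lemma 12, (9) has a solution $(u',\zeta')$ with $u'\notin\mathfrak m$ and $\zeta'\in L(\mathcal Z')$, where $\mathcal Z'$ consists of the triples of $\mathcal Z_j$ whose branch lies in $\operatorname{Rel}(h,p,x)$. At stage $\xi$ nothing is added to $\mathcal Z_j$, and branches chosen at later stages avoid $F_j^{\xi+1}\supseteq\operatorname{Rel}(h,p,x)$. So $\mathcal Z'\subseteq\mathcal Z_j^\xi$ and $\zeta'\in L(\mathcal Z_j^\xi)$. This contradicts the choice of $\varepsilon$ at stage $\xi$. $\square$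

*Proof of Proposition 10.* Lemma 13 contradicts Lemma 6 for the modules $L_1,L_2$. So no pair $(D,f)$ with $\mathfrak y_f\subseteq\mathfrak m$ exists. $\square$

## From extension of maps to Theorem 1

*Proof of Theorem 1.* **Step 1: self-injectivity.** Let $D$ be an ideal of $R$ and $f\in\operatorname{Hom}_R(D,R)$. The maximal ideal $\mathfrak m$ fixed above was arbitrary, so Proposition 10 holds for every $\mathfrak m\in\operatorname{Max}R$. Hence $\mathfrak y_f$ lies in no maximal ideal, so $1\in\mathfrak y_f$ and $f$ extends to $R$. By Baer's criterion $R$ is self-injective.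

**Step 2: every faithful module is a generator.** Let $M$ be faithful, let $\mathfrak m\in\operatorname{Max}R$, and let $\sigma_{\mathfrak m}$ generate $\operatorname{ann}(\mathfrak m)\cong R/\mathfrak m$ (Lemmas 3 and 4). Choose $x\in M$ with $\sigma_{\mathfrak m}x\neq0$. Then $R\sigma_{\mathfrak m}x\cong R/\mathfrak m\cong R\sigma_{\mathfrak m}$ via $\sigma_{\mathfrak m}x\mapsto\sigma_{\mathfrak m}$. Since $R$ is injective, this extends to $\phi:M\to R$ with $\sigma_{\mathfrak m}\phi(x)=\sigma_{\mathfrak m}\neq0$. As $\mathfrak m\sigma_{\mathfrak m}=0$, $\phi(x)\notin\mathfrak m$. Thus the trace ideal of $M$ lies in no maximal ideal, so it is $R$, and $M$ is a generator. Hence $R$ is PF.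

The last sentence of the theorem follows because QF-1 implies (H). $\square$

## The four equivalent conditions

*Proof of Theorem 2.* **Step (a)⇒(b): generators are balanced.** This is the computation made for $k[x]/(x^2)$, with a finite sum. Let $M$ be a generator and write $1=\sum f_i(x_i)$ with $f_i\in\operatorname{Hom}(M,R)$, $x_i\in M$. Let $\varphi\in Z(\operatorname{End}_RM)$ and $m\in M$. The map $g_i:y\mapsto f_i(y)m$ is an endomorphism, so
$$\varphi(f_i(x_i)m)=\varphi g_i(x_i)=g_i\varphi(x_i)=f_i(\varphi(x_i))\,m .$$
Summing, $\varphi(m)=\big(\sum f_i(\varphi(x_i))\big)m$. So $\varphi$ is multiplication by $\sum f_i(\varphi(x_i))$. If $R$ is PF, every faithful module is a generator, hence balanced.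

**Step (b)⇒(c).** QF-1 gives the conclusion of (H) for all central endomorphisms of faithful modules.

**Step (c)⇒(d): splitting $R$ into local factors.** By Theorem 1 and Lemmas 3 and 4, $R$ is self-injective, and each $\operatorname{ann}(\mathfrak m)=R\sigma_{\mathfrak m}$ is simple with $\operatorname{ann}(\sigma_{\mathfrak m})=\mathfrak m$.

First we find an idempotent for each $\mathfrak m$. Since $R$ is injective, it contains an injective hull of $R\sigma_{\mathfrak m}$, which is a direct summand $e_{\mathfrak m}R$ with $e_{\mathfrak m}^2=e_{\mathfrak m}$ and has essential simple socle $R\sigma_{\mathfrak m}$. As $e_{\mathfrak m}R$ is an indecomposable injective, $\operatorname{End}(e_{\mathfrak m}R)\cong e_{\mathfrak m}R$ is a local ring. Maximal ideals of $R$ that do not contain $e_{\mathfrak m}$ correspond to maximal ideals of the factor ring $e_{\mathfrak m}R$, so there is exactly one of them. Since $e_{\mathfrak m}\sigma_{\mathfrak m}=\sigma_{\mathfrak m}\neq0$ and $\mathfrak m\sigma_{\mathfrak m}=0$, $e_{\mathfrak m}\notin\mathfrak m$; so this maximal ideal is $\mathfrak m$.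

Next, $\operatorname{Max}R$ is finite. The ideal $\sum_{\mathfrak m}e_{\mathfrak m}R$ lies in no maximal ideal, so $1=\sum_{i\leq k}r_ie_{\mathfrak m_i}$ with distinct $\mathfrak m_i$. A maximal ideal different from all $\mathfrak m_i$ would contain all $e_{\mathfrak m_i}$, hence $1$. So $\operatorname{Max}R=\{\mathfrak m_1,\dots,\mathfrak m_k\}$.

The idempotents are orthogonal. For $i\neq j$, $e_{\mathfrak m_i}e_{\mathfrak m_j}$ is an idempotent of the local ring $e_{\mathfrak m_i}R$, so it is $0$ or $e_{\mathfrak m_i}$. If it were $e_{\mathfrak m_i}$, then $\sigma_{\mathfrak m_i}=e_{\mathfrak m_i}\sigma_{\mathfrak m_i}\in e_{\mathfrak m_j}R$. But the only simple submodule of $e_{\mathfrak m_j}R$ is $R\sigma_{\mathfrak m_j}$, which is not isomorphic to $R\sigma_{\mathfrak m_i}$ because the annihilators differ. So the product is $0$.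

Their sum is $1$. The element $\sum_ie_{\mathfrak m_i}$ is an idempotent. Its product with $e_{\mathfrak m_j}$ is $e_{\mathfrak m_j}\notin\mathfrak m_j$, so it lies in no $\mathfrak m_j$. It is therefore a unit, and an idempotent unit is $1$.

Hence $R=\prod_ie_{\mathfrak m_i}R$. Each factor is local with simple essential socle. It is self-injective: a map from an ideal $I$ of $e_{\mathfrak m_i}R$ to $e_{\mathfrak m_i}R$ is an $R$-map from an ideal of $R$ to the injective $R$-module $e_{\mathfrak m_i}R$, so it extends to $R$, and we restrict the extension to $e_{\mathfrak m_i}R$.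

**Step (d)⇒(a): assembling.** A finite product of self-injective rings is self-injective, since an ideal of the product is the product of ideals of the factors, and a homomorphism to $R$ splits accordingly. Let $\mathfrak m\in\operatorname{Max}R$. The simple module $R/\mathfrak m$ is the residue field of one of the local factors. The socle of that factor is a simple module over the factor, hence isomorphic to this residue field. So there is $\sigma_{\mathfrak m}\in R$ with $R\sigma_{\mathfrak m}\cong R/\mathfrak m$, and then $\operatorname{ann}(\sigma_{\mathfrak m})=\mathfrak m$. Step 2 of the proof of Theorem 1 used only such elements and the injectivity of $R$. It applies verbatim and shows that every faithful module is a generator, so $R$ is PF. $\square$
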